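# Quotient maps of quasi-Banach spaces without continuous sections

## 1. Continuous sections: the guess "always"

Take a bounded linear map $Q$ from one complete space onto another. For each $x$ in the target the equation $Qz=x$ has a solution. Can we choose the solution so that it depends continuously on $x$? The choice need not be linear.

The natural guess is yes. For Banach spaces the answer is yes, and the usual proof is soft: choose solutions locally, glue them with a partition of unity, correct the error, repeat. In these notes the spaces are quasi-Banach spaces, where balls need not be convex. A theorem of Michael supports the guess even there: if $Z$ is an $F$-space (a complete metrizable topological vector space, with a translation-invariant metric) and $Y\subset Z$ is a closed subspace that is locally convex, then the natural map $Z\to Z/Y$ has a continuous section; when $Z$ is quasi-Banach, the section can moreover be taken homogeneous. The case left over is that of a kernel that is not locally convex. Our question is quoted from [a text on quasilinear maps](https://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/A91CEB91FFBAD6EBC557AE6FAB35B1AA/9781108478588c4_128-196.pdf/quasilinear_maps.pdf):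 "We do not know if every quotient map between quasi-Banach spaces has a continuous section."

We fix the vocabulary, test the guess on easy cases, and run the gluing argument until it breaks. The way it breaks shows what to prove.

## 2. Quasinorms, $q$-norms, and the price of a convex combination

Throughout $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and $\kappa=\dim_{\mathbb R}\mathbb K\in\{1,2\}$.

**Definition (quasinorm, $q$-norm).** A quasinorm on a vector space is a function $\|\cdot\|\ge 0$, zero only at $0$, with $\|cx\|=|c|\,\|x\|$ and $\|x+y\|\le C(\|x\|+\|y\|)$ for some constant $C$. A quasi-Banach space is a complete quasinormed space. For $0<q\le 1$, a $q$-norm is a quasinorm with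
$$\|x+y\|^q\le\|x\|^q+\|y\|^q. \tag{1}$$
A $q$-Banach space is a complete $q$-normed space. For $q=1$ these are Banach spaces.

By (1), $\big|\|x\|^q-\|y\|^q\big|\le\|x-y\|^q$, so a $q$-norm is continuous, and $\|x-y\|^q$ is a metric giving the topology. By the Aoki–Rolewicz theorem every quasi-Banach space has an equivalent $q$-norm for some $q\in(0,1]$. So nothing is lost by working with $q$-norms.

**Definition ($\ell_p(\Gamma)$).** For a set $\Gamma$ and $0<p\le1$, $\ell_p(\Gamma)$ is the space of families $a=(a_\gamma)_{\gamma\in\Gamma}$ in $\mathbb K$ with $\|a\|_p=(\sum_\gamma|a_\gamma|^p)^{1/p}<\infty$. It is a $p$-Banach space. Its unit vectors are written $e_\gamma$.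

Here is the example to keep in mind. The average of $m$ distinct unit vectors has
$$\Big\|\tfrac1m\sum_{i=1}^m e_{\gamma_i}\Big\|_p=\big(m\cdot m^{-p}\big)^{1/p}=m^{1/p-1}. \tag{2}$$
For $p=\frac12$ and $m=2$ this is $2$. When $p<1$, convex combinations of unit vectors can be long, and $m^{1/p-1}$ is the worst case: if $z_1,\dots,z_m$ lie in a $p$-normed space with $\|z_i\|\le\lambda$, and $\lambda_i\ge0$, $\sum\lambda_i=1$, then Hölder's inequality gives
$$\Big\|\sum_{i=1}^m\lambda_iz_i\Big\|^p\le\lambda^p\sum_{i=1}^m\lambda_i^p\le\lambda^p\,m^{1-p}. \tag{3}$$

**Definition (quotient map, section).** A quotient map $Q:Z\to X$ between quasi-Banach spaces is a surjective bounded linear operator. Equivalently, up to isomorphism, $X=Z/\ker Q$ and $Q$ is the natural map. A continuous section of $Q$ is a continuous map $s:X\to Z$, not necessarily linear, with $Q(s(x))=x$ for all $x\in X$. A continuous section over a subset $K\subset X$ is a continuous $s:K\to Z$ with $Q(s(x))=x$ for all $x\in K$.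

We use the following textbook facts.

* Open mapping theorem: for a quotient map $Q$ there is a constant $\lambda$ such that every $x\in X$ has a preimage of norm at most $\lambda\|x\|$.
* A finite-dimensional real vector space has only one Hausdorff vector topology. Hence every linear map out of a finite-dimensional quasi-Banach space is continuous, and closed bounded subsets of such a space are compact.
* Borsuk–Ulam theorem: if $f:S^m\to\mathbb R^k$ is continuous and $k\le m$, then $f(u)=f(-u)$ for some $u\in S^m$. (The usual statement has $k=m$; for $k<m$ add zero coordinates.)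
* Covering dimension: every open cover of a compact subset of $\mathbb R^n$ has a finite open refinement in which each point lies in at most $n+1$ members.

Write $S_E=\{x\in E:\|x\|=1\}$ and $B_E=\{x\in E:\|x\|\le1\}$. For $Q:\ell_p(\Gamma)\to X$ let $\|Q\|$ be the supremum of $\|Qa\|$ over $\|a\|_p\le1$.

## 3. Quotient maps that do have continuous sections

**Finite-dimensional target.** If $\dim X<\infty$, choose preimages of the vectors of a basis and extend linearly. The resulting linear section is continuous.

**Target $\ell_p$, with $Z$ a $p$-Banach space.** Let $Q:Z\to\ell_p$ be a quotient map and choose $z_i$ with $Qz_i=e_i$ and $\|z_i\|\le\lambda$. Put $s(x)=\sum_ix_iz_i$. Since $\sum_i\|x_iz_i\|^p\le\lambda^p\|x\|_p^p$, the series converges and $s$ is a bounded linear section. Here $\ker Q$ may be far from locally convex.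

**A section that cannot be linear.** Let $0<p<1$, $Z=L_p[0,1]$ with the $p$-norm $(\int|f|^p)^{1/p}$, and let $Y$ be the line of constant functions. As $Y$ is one-dimensional it is locally convex and closed, so Michael's theorem gives a continuous section of $Q:Z\to Z/Y$. No continuous section is linear. If $s$ were one, then $f-s(Qf)=\varphi(f)\cdot 1$ would define a continuous linear functional $\varphi$ with $\varphi(1)=1$. But every continuous linear functional $\varphi$ on $L_p[0,1]$ is zero. Given $f$, cut $[0,1]$ at a point where $\int_0^c|f|^p$ is half of $\int_0^1|f|^p$, and write $f=g+h$ accordingly. One of $2g,2h$, call it $f_1$, has $|\varphi(f_1)|\ge|\varphi(f)|$, because $\varphi(f)$ is the mean of $\varphi(2g)$ and $\varphi(2h)$; and $\|f_1\|^p=2^{p-1}\|f\|^p$. Iterating gives $f_k\to0$ with $|\varphi(f_k)|\ge|\varphi(f)|$, so $\varphi(f)=0$.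

So far the guess survives, and continuous sections can exist where linear ones cannot.

## 4. Gluing preimages over a finite-dimensional ball

Now we try to prove the guess. Take $Z=\ell_p(\Gamma)$ with $0<p<1$ and, to keep the target as good as possible, let $X$ be a Banach space. We carry out the Banach space argument over a finite-dimensional ball and keep track of the norms.

**Proposition 1.** Let $0<p<1$, let $X$ be a Banach space, $Q:\ell_p(\Gamma)\to X$ a quotient map, and $\lambda$ such that each $x\in X$ has a preimage of norm at most $\lambda\|x\|$. Let $E\subset X$ be a linear subspace of real dimension $n$ (real-linear is enough). Then there is a continuous $s:B_E\to\ell_p(\Gamma)$ with $Q(s(x))=x$ on $B_E$ and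
$$\|s(x)\|_p\le(1-2^{-p})^{-1/p}\,\lambda\,(n+1)^{1/p-1}\qquad(x\in B_E).$$

**Step 1: an approximate section.** The compact set $B_E$ is homeomorphic to a subset of $\mathbb R^n$. So it has a finite cover by nonempty relatively open sets $U_i$ of diameter less than $\frac12$, with each point in at most $n+1$ of them. Let $(\lambda_i)$ be a continuous partition of unity with $\lambda_i=0$ off $U_i$. Pick $x_i\in U_i$ and $z_i$ with $Qz_i=x_i$, $\|z_i\|_p\le\lambda$, and set
$$G(x)=\sum_i\lambda_i(x)z_i,\qquad g(x)=Q(G(x))=\sum_i\lambda_i(x)x_i\in E .$$
Both maps are continuous. If $\lambda_i(x)\ne0$ then $x,x_i\in U_i$, so $\|x-x_i\|<\frac12$. As $X$ is normed, $\|x-g(x)\|\le\sum_i\lambda_i(x)\|x-x_i\|\le\frac12$. At most $n+1$ of the numbers $\lambda_i(x)$ are nonzero, so (3) gives $\|G(x)\|_p^p\le\lambda^p(n+1)^{1-p}$.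

**Step 2: removing the error.** Put $h_0(x)=x$ and $h_{k+1}(x)=2\big(h_k(x)-g(h_k(x))\big)$. By Step 1 these are continuous maps $B_E\to B_E$. From $h_k=g(h_k)+\frac12h_{k+1}$ we get, for every $m$,
$$x=\sum_{k=0}^m2^{-k}g(h_k(x))+2^{-m-1}h_{m+1}(x),$$
hence $x=\sum_{k\ge0}2^{-k}g(h_k(x))$. Put $s(x)=\sum_{k\ge0}2^{-k}G(h_k(x))$. The $p$-th powers of the norms of its terms are at most $2^{-kp}\lambda^p(n+1)^{1-p}$, so the series converges uniformly, $s$ is continuous, and $\|s(x)\|_p^p\le(1-2^{-p})^{-1}\lambda^p(n+1)^{1-p}$. Applying $Q$ term by term, $Q(s(x))=x$. $\blacksquare$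

**Where this stops.** If $p$ were $1$, the dimension would disappear from the estimate, and a locally finite partition of unity on $B_X$ would give a section over all of $B_X$ by the same lines. For $p<1$, the bound (3) depends on how many sets overlap, and no clever cover avoids this: if $\dim X=\infty$, every cover of $B_X$ by open sets of diameter less than $\frac12$ has, for every $n$, points lying in at least $n+1$ members.

To check this, let $E\subset X$ have real dimension $n$ and suppose that each point of $B_E$ lies in at most $n$ members. Pass to a finite subcover of $B_E$ by sets that meet $B_E$, choose $x_i\in U_i\cap B_E$, and form $g=\sum\lambda_ix_i$ as above. Each $g(x)$ is a convex combination of at most $n$ of the $x_i$, so $g(B_E)$ lies in a finite union of proper affine subspaces of $E$. But $\|x-g(x)\|\le\frac12$, so for $y\in\frac12B_E$ the map $x\mapsto y+x-g(x)$ sends $B_E$ into itself. A fixed point, which exists by Brouwer's theorem, has $g(x)=y$. Thus $g(B_E)\supset\frac12B_E$, which is not contained in a finite union of proper affine subspaces. This is a contradiction.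

So the estimate breaks down on infinite-dimensional balls. This does not show that sections fail to exist: perhaps another construction avoids the factor $n^{1/p-1}$. Note what would follow if none can. A continuous section is bounded near each point, so it would be bounded, with one constant, over small spheres of every dimension. A lower bound that grows with $n$ would therefore refute the guess. We now prove such a bound.

## 5. A lower bound that grows with dimension, and its consequences

**Theorem 2 (quantitative obstruction).** Let $0<p<q\le1$, let $X$ be $q$-normed, and let $Q:\ell_p(\Gamma)\to X$ be bounded and linear. Let $E\subset X$ be a real-linear subspace of finite real dimension $n$, with $N:=\lfloor(n-1)/(2\kappa)\rfloor\ge1$. If $s:S_E\to\ell_p(\Gamma)$ is continuous and $Q(s(x))=x$ for all $x\in S_E$, then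
$$\sup_{x\in S_E}\|s(x)\|_p\ \ge\ 2^{1-1/q}\,\|Q\|^{-1}\,N^{\frac1p-\frac1q}.$$

**Theorem 3 (the answer is no).** Let $0<p<q\le1$, let $X$ be an infinite-dimensional $q$-Banach space, and let $Q:\ell_p(\Gamma)\to X$ be a quotient map. Then:

(a) for no nonempty open $V\subset X$ is there a continuous $s:V\to\ell_p(\Gamma)$ with $Q\circ s=\mathrm{id}_V$; in particular $Q$ has no continuous section;

(b) there is a compact $K\subset X$, a countable union of finite-dimensional compact sets, over which $Q$ has no continuous section.

Such quotient maps exist (Lemma 4 in Section 9). For example, for $0<p<1$, no quotient map of $\ell_p$ onto $\ell_2$, or onto $\ell_1$, $c_0$, or any infinite-dimensional separable Banach space, admits a continuous section, not even over a neighborhood of a single point; and $\ell_p$ does have quotient maps onto all of these.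

## 6. Short vectors are nearly sparse, and sparse vectors are low-dimensional

Here is the idea of Theorem 2. Call a vector of $\ell_p(\Gamma)$ $N$-sparse if it has at most $N$ nonzero coordinates.

**If $s$ took only $N$-sparse values.** Consider first $N=1$, $\mathbb K=\mathbb R$, $n\ge2$. The values $s(x)$ are nonzero and lie on the coordinate axes. The axes without the origin fall apart into open half-axes, which are relatively open in that set because the coordinate functionals are continuous. Since $S_E$ is connected, all values lie on one half-axis $\{ce_\gamma:c>0\}$. Then all $x=Q(s(x))$ lie on the ray through $Qe_\gamma$, which is absurd, since $x$ and $-x$ both occur.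

For larger $N$ we count parameters. An $N$-sparse vector carries $\kappa N$ real parameters, and the sphere has dimension $n-1$. If $n$ is large compared with $N$, the sphere should not fit. Borsuk–Ulam makes this exact, if we find a linear map $A$ into a space of small dimension that is injective on $N$-sparse vectors. The difference of two $N$-sparse vectors is $2N$-sparse, so $A$ must kill no nonzero $2N$-sparse vector. A Vandermonde matrix with $2N$ rows does this. For $N=1$ and three coordinates, take $Aa=(a_1+a_2+a_3,\ a_1+2a_2+3a_3)$. For instance $A(ue_1-ve_2)=(u-v,u-2v)$ vanishes only if $u=v=0$, and the other pairs of coordinates are similar. With $2N$ rows we need $2\kappa N\le n-1$, which is exactly how $N$ is defined.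

**In general $s(x)$ is not sparse, but $X$ hardly notices.** Cut a vector $a$ with $\|a\|_p\le M$ at height $t$. At most $(M/t)^p$ coordinates are larger than $t$. The part of $a$ lying below height $t$ is not small in $\ell_p$. But $X$ is $q$-normed, so $Q$ is controlled by the $\ell_q$-size, and that is small:
$$\sum_\gamma\min(|a_\gamma|,t)^q\le t^{q-p}\sum_\gamma|a_\gamma|^p\le t^{q-p}M^p .$$
This is the one place where $q>p$ is used. For example, with $p=\frac12$, $q=1$, the vector with $m$ coordinates equal to $m^{-2}$ has $\|a\|_{1/2}=1$ but $\|a\|_1=1/m$.

So, up to a small error in $X$, the section is $N$-sparse with $N=(M/t)^p$. Borsuk–Ulam gives $x$ and $-x$ with the same sparse part. Then $2x=Q(s(x))-Q(s(-x))$ is a difference of two small errors, and if $M$ is too small this is impossible. One technical point remains: the cut must be continuous in $a$. Replacing coordinates of modulus at most $t$ by $0$ and keeping the others is not continuous; we shrink the others by $t$ instead.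

**Why $2N$ rows.** One might hope for a coincidence $\sigma(x)=\sigma(-x)$ as soon as $n-1\ge N$. That is false for maps with $N$-sparse values, already for $N=1$, $\mathbb K=\mathbb R$, $n=2$. Divide the circle into six equal consecutive arcs. Let $\sigma$ be at $e_1$ on the first arc, go from $e_1$ through $0$ to $e_2$ along the axes on the second, stay at $e_2$ on the third, go to $e_3$ through $0$ on the fourth, stay at $e_3$ on the fifth, and return to $e_1$ through $0$ on the sixth. The antipode of a point on arc $j$ lies on arc $j+3$. While $x$ runs over arcs 1, 2, 3, the pair $(\sigma(x),\sigma(-x))$ is: $e_1$ against a path on the axes from $e_2$ to $e_3$; a path from $e_1$ to $e_2$ against $e_3$; $e_2$ against a path from $e_3$ to $e_1$. The two entries never agree. The other three arcs give the same pairs in reverse order of entries.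

## 7. Proof of Theorem 2

Let $s$ be as in the theorem. By uniqueness of the vector topology, $S_E$ is compact, so $M:=\sup_{S_E}\|s(x)\|_p<\infty$. Also $M>0$ and $\|Q\|>0$, because $Q(s(x))=x\ne0$. Put
$$t:=M\,N^{-1/p}>0 .$$

**Step 1: a continuous cut at height $t$.** The purpose is to split each $s(x)$ into an $N$-sparse part and a part that $Q$ makes small. For $z\in\mathbb K$ let $\tau(z)=0$ if $|z|\le t$ and $\tau(z)=z-tz/|z|$ if $|z|>t$. The two formulas agree on $|z|=t$, so $\tau$ is continuous, and
$$|z-\tau(z)|=\min(|z|,t).$$
Let $a\in\ell_p(\Gamma)$ with $\|a\|_p\le M$ and apply $\tau$ to each coordinate. We claim: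

(i) $\tau(a)$ is $N$-sparse. Indeed $\tau(a)_\gamma\ne0$ only if $|a_\gamma|>t$, and $\#\{\gamma:|a_\gamma|>t\}\cdot t^p\le\|a\|_p^p\le M^p$. So the number of such $\gamma$ is at most $M^pt^{-p}=N$.

(ii) The rest is small in $X$:
$$\|Q(a-\tau(a))\|^q\le\|Q\|^q\,t^{q-p}M^p. \tag{4}$$
To see this, let $b=a-\tau(a)$. Since $|b_\gamma|\le|a_\gamma|$, $b\in\ell_p(\Gamma)$, and the finite partial sums of $\sum_\gamma b_\gamma e_\gamma$ converge to $b$ in $\ell_p(\Gamma)$. Apply $Q$ to the partial sums, use (1) in $X$, and pass to the limit, using that $Q$ and the $q$-norm are continuous. With $\|Qe_\gamma\|\le\|Q\|$,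
$$\|Qb\|^q\le\sum_\gamma|b_\gamma|^q\|Qe_\gamma\|^q\le\|Q\|^q\sum_\gamma\min(|a_\gamma|,t)^q .$$
Finally $\min(|a_\gamma|,t)^q=\min(|a_\gamma|,t)^{q-p}\min(|a_\gamma|,t)^p\le t^{q-p}|a_\gamma|^p$, and summing gives (4).

**Step 2: only finitely many coordinates matter.** The purpose is to have the sparse parts in one finite-dimensional space, so that a matrix can act on them. The set $s(S_E)$ is compact, so it is covered by finitely many sets $\{a:\|a-a^j\|_p^p<t^p/2\}$. Each $a^j$ has only finitely many coordinates with $|a^j_\gamma|^p\ge t^p/2$. So there is a finite $F\subset\Gamma$ with $|a^j_\gamma|^p<t^p/2$ for all $j$ and all $\gamma\notin F$. If $s(x)$ lies in the $j$-th set and $\gamma\notin F$, then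
$$|s(x)_\gamma|^p\le|a^j_\gamma|^p+|s(x)_\gamma-a^j_\gamma|^p<\tfrac12t^p+\tfrac12t^p=t^p,$$
so $\tau$ kills this coordinate. Hence $\sigma:=\tau\circ s$ takes its values in $\mathbb K^F$. It is continuous, because each coordinate $x\mapsto\tau(s(x)_\gamma)$ is continuous and $F$ is finite. By (i), each $\sigma(x)$ is $N$-sparse.

**Step 3: a linear map into $\mathbb K^{2N}$ that is injective on $N$-sparse vectors.** The purpose is to lower the dimension from $|F|$, which we do not control, to $2N$. Choose distinct positive reals $\theta_\gamma$ $(\gamma\in F)$ and put
$$A:\mathbb K^F\to\mathbb K^{2N},\qquad (Aa)_j=\sum_{\gamma\in F}\theta_\gamma^{\,j-1}a_\gamma\quad(1\le j\le2N).$$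
Given $m\le2N$ columns of this matrix, their first $m$ rows form an $m\times m$ Vandermonde matrix with distinct nodes, which is invertible. So any at most $2N$ columns are linearly independent, that is, $A$ kills no nonzero $2N$-sparse vector.

**Step 4: two antipodal points with the same sparse part.** Fix a Euclidean norm $|\cdot|_2$ on the real space $E$. The $q$-norm and $|\cdot|_2$ give the same topology on $E$, and the $q$-norm is continuous. So $j(x)=x/|x|_2$ is a homeomorphism of $S_E$ onto the Euclidean sphere $S^{n-1}$, with inverse $u\mapsto u/\|u\|$, and $j(-x)=-j(x)$. The map $A\circ\sigma\circ j^{-1}$ is continuous from $S^{n-1}$ to $\mathbb K^{2N}\cong\mathbb R^{2\kappa N}$, and $2\kappa N\le n-1$ by the definition of $N$. By Borsuk–Ulam there is $x\in S_E$ with $A\sigma(x)=A\sigma(-x)$. The vector $\sigma(x)-\sigma(-x)$ is $2N$-sparse and is killed by $A$. By Step 3, $\sigma(x)=\sigma(-x)$.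

**Step 5: comparing sizes.** For this $x$ we have $Q(s(x))=x$, $Q(s(-x))=-x$ and $\sigma(x)=\sigma(-x)$, so
$$2x=Q\big(s(x)-\sigma(x)\big)-Q\big(s(-x)-\sigma(-x)\big).$$
By (1) and (4), applied to $a=s(x)$ and to $a=s(-x)$,
$$2^q=\|2x\|^q\le2\,\|Q\|^q\,t^{q-p}M^p=2\,\|Q\|^q\,M^q\,N^{-(q-p)/p},$$
where the last step inserts $t=MN^{-1/p}$. Taking $q$-th roots, and noting that $\frac{q-p}{pq}=\frac1p-\frac1q$, we get $M\ge2^{1-1/q}\|Q\|^{-1}N^{1/p-1/q}$. $\blacksquare$

## 8. From large spheres to open sets and compact sets: proof of Theorem 3

**Part (a): a section near one point would be bounded on small spheres of every dimension.** Suppose $V$ is open and nonempty and $s:V\to\ell_p(\Gamma)$ is continuous with $Q\circ s=\mathrm{id}_V$. Fix $x_0\in V$ and move the picture to the origin: for $x\in V-x_0$ put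
$$s_0(x)=s(x_0+x)-s(x_0).$$
Then $s_0$ is continuous on a neighborhood of $0$, $Q(s_0(x))=(x_0+x)-x_0=x$, and $s_0(0)=0$. By continuity at $0$ there is $r>0$ such that $\|x\|\le r$ implies $x\in V-x_0$ and $\|s_0(x)\|_p\le1$.

Let $E\subset X$ be any real-linear subspace of finite real dimension $n\ge2\kappa+1$. The map $S_E\ni x\mapsto r^{-1}s_0(rx)$ is continuous, satisfies $Q(r^{-1}s_0(rx))=x$, and has norm at most $1/r$. Theorem 2 gives
$$\frac1r\ \ge\ 2^{1-1/q}\|Q\|^{-1}\Big\lfloor\frac{n-1}{2\kappa}\Big\rfloor^{\frac1p-\frac1q}.$$
Since $\dim X=\infty$, such $E$ exist for all $n$. Since $\frac1p-\frac1q>0$, the right side tends to infinity with $n$, while $r$ is fixed. This is a contradiction.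

**Part (b): a compact set that contains enough spheres.** For $k\ge1$ choose a finite-dimensional subspace $E_k\subset X$ of real dimension $n_k$ so large that $N_k=\lfloor(n_k-1)/(2\kappa)\rfloor$ satisfies $N_k\ge1$ and $N_k^{1/p-1/q}\ge k^2$. Let
$$K=\{0\}\cup\bigcup_{k\ge1}k^{-1}S_{E_k}.$$
Each piece is compact and finite-dimensional. A sequence in $K$ either has infinitely many terms in one compact piece, and then has a subsequence converging in that piece; or it has a subsequence in pieces $k_i^{-1}S_{E_{k_i}}$ with $k_i\to\infty$, whose norms $1/k_i$ tend to $0$. So $K$ is compact.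

Suppose $s$ is a continuous section over $K$. By compactness $\|s(x)\|_p\le C$ on $K$ for some $C$. The map $x\mapsto k\,s(x/k)$ is a continuous section over $S_{E_k}$, bounded by $kC$. Theorem 2 gives
$$kC\ge2^{1-1/q}\|Q\|^{-1}N_k^{1/p-1/q}\ge2^{1-1/q}\|Q\|^{-1}k^2\qquad\text{for all }k\ge 1,$$
which is false for large $k$. $\blacksquare$

## 9. Mapping $\ell_p(\Gamma)$ onto a given space, and which targets always allow sections

Theorem 3 speaks of quotient maps $\ell_p(\Gamma)\to X$ with $X$ better than $p$-convex. We still need such maps.

**Lemma 4.** Let $0<p\le q\le1$, let $X$ be a $q$-Banach space, and let $\Gamma$ be a dense subset of its closed unit ball $B_X$. Then $Q(a)=\sum_{\gamma\in\Gamma}a_\gamma\gamma$ defines a quotient map $\ell_p(\Gamma)\to X$ with $\|Q\|\le1$.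

**Step 1: $Q$ is well defined and bounded.** Since $p\le q$, $\sum_\gamma\|a_\gamma\gamma\|^q\le\sum_\gamma|a_\gamma|^q\le\|a\|_p^q$. As $X$ is complete and $q$-normed, the sum converges (only countably many terms are nonzero, and the order does not matter), and $\|Qa\|\le\|a\|_p$. Linearity is clear.

**Step 2: $Q$ is onto.** By scaling it is enough to reach each $x\in B_X$. Put $x_0=x$. Given $x_k\in B_X$, choose $\gamma_k\in\Gamma$ with $\|x_k-\gamma_k\|\le\frac12$ and put $x_{k+1}=2(x_k-\gamma_k)\in B_X$. Then, for every $m$,
$$x=\sum_{k=0}^m2^{-k}\gamma_k+2^{-m-1}x_{m+1}.$$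
The series $\sum_k2^{-k}e_{\gamma_k}$ converges in $\ell_p(\Gamma)$, because $\sum_k2^{-kp}<\infty$. By continuity of $Q$, $Q\big(\sum_k2^{-k}e_{\gamma_k}\big)=\sum_k2^{-k}\gamma_k=x$. $\blacksquare$

**The guess is false.** Take $0<p<1$, $X=\ell_2$, so $q=1$, and let $\Gamma$ be a countable dense subset of $B_{\ell_2}$. Lemma 4 gives a quotient map $Q:\ell_p\to\ell_2$ between quasi-Banach spaces, and by Theorem 3(a) it has no continuous section, not even over a neighborhood of a point. The same works for $\ell_1$, $c_0$, and every infinite-dimensional separable Banach space, and Theorem 3(a) applies to every quotient map of $\ell_p$ onto these spaces. So not every quotient map between quasi-Banach spaces has a continuous section.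

The kernel of $Q$ lies in $\ell_p(\Gamma)$ and so is $p$-normed, and $p<1$ can be arbitrarily close to $1$. Hence local convexity in Michael's theorem cannot be weakened to local $p$-convexity for any $p<1$.

**Theorem 5 (classification).** For a quasi-Banach space $X$, the following are equivalent: every quotient map from a quasi-Banach space onto $X$ has a continuous section; $\dim X<\infty$.

**Step 1: finite dimension.** If $\dim X<\infty$, there is a continuous linear section, by Section 3.

**Step 2: infinite dimension.** Let $\dim X=\infty$. By Aoki–Rolewicz pass to an equivalent $q$-norm on $X$ with some $q\in(0,1]$. This changes neither the topology nor the set of quotient maps onto $X$. Choose $p\in(0,q)$ and $\Gamma=B_X$. Lemma 4 gives a quotient map $\ell_p(\Gamma)\to X$, and by Theorem 3(a) it has no continuous section. $\blacksquare$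

Compare this with the second example of Section 3. Every quotient map from a $p$-Banach space onto $\ell_p$ has a linear section. Theorem 5 does not contradict this: the quotient map without a section onto $\ell_p$ starts from $\ell_{p'}(\Gamma)$ with $p'<p$.

## 10. The condition $q>p$ and the exponent $\frac1p-\frac1q$ are sharp

**Theorem 6 (sharpness).** The condition $q>p$ in Theorem 3 and the exponent $\frac1p-\frac1q$ in Theorem 2 are best possible. For $q=1$ the order $n^{1/p-1}$ is exact for every quotient map from $\ell_p(\Gamma)$ onto an infinite-dimensional Banach space $X$ and all finite-dimensional $E\subset X$. Precisely: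

(1) For $q=p$, the identity of the infinite-dimensional $p$-Banach space $\ell_p$ has a continuous section.

(2) Let $0<p<q\le1$, let $Q:\ell_p(\Gamma)\to\ell_q$ be a quotient map, and $E=\mathrm{span}(e_1,\dots,e_n)$. Then there is a linear section $s$ over $E$ with $\|s(x)\|_p\le\lambda\,n^{1/p-1/q}$ on $S_E$, where $\lambda$ depends only on $Q$.

(3) Let $0<p<1$ and let $Q:\ell_p(\Gamma)\to X$ be a quotient map onto a Banach space. Over the unit ball of each linear subspace of real dimension $n$ there is a continuous section with the bound of Proposition 1. Consequently, if $\dim X=\infty$, the least possible bound of a continuous section over the unit sphere of a subspace of real dimension $n$ is of exact order $n^{1/p-1}$, with constants depending only on $p$, $Q$ and $\mathbb K$.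

**Part (1).** The identity map is itself a section. So Theorem 3 fails if $q>p$ is relaxed to $q\ge p$.

**Part (2): a linear section that attains the exponent.** By the open mapping theorem there are $z_i$ with $Qz_i=e_i$ and $\|z_i\|_p\le\lambda$, with $\lambda$ depending only on $Q$. Put $s(x)=\sum_{i\le n}x_iz_i$. On $S_E$ we have $\sum_{i\le n}|x_i|^q=1$, and Hölder's inequality with exponents $q/p$ and $q/(q-p)$ gives
$$\|s(x)\|_p\le\lambda\Big(\sum_{i\le n}|x_i|^p\Big)^{1/p}\le\lambda\Big(n^{1-p/q}\Big(\sum_{i\le n}|x_i|^q\Big)^{p/q}\Big)^{1/p}=\lambda\,n^{1/p-1/q}.$$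
Here $E$ has real dimension $\kappa n$, so in Theorem 2 the number $N=\lfloor(\kappa n-1)/(2\kappa)\rfloor$ is at least $(n-2)/2\ge n/6$ for $n\ge3$. The lower bound of Theorem 2 thus has the same order $n^{1/p-1/q}$, and the exponent cannot be raised for any $q\in(p,1]$. Quotient maps $\ell_p(\Gamma)\to\ell_q$ exist by Lemma 4.

**Part (3): matching the two bounds for $q=1$.** Let $\beta$ be the infimum of $\sup_{S_E}\|s(x)\|_p$ over all continuous sections $s$ over $S_E$, where $E$ has real dimension $n\ge1$. Restricting the section of Proposition 1 to $S_E$, and using $n+1\le2n$,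
$$\beta\le(1-2^{-p})^{-1/p}\,\lambda\,2^{1/p-1}\,n^{1/p-1},$$
where $\lambda$ depends only on $Q$. For the lower bound let first $n\ge2\kappa+1$. Then
$$N=\Big\lfloor\frac{n-1}{2\kappa}\Big\rfloor\ge\frac{n-2\kappa}{2\kappa}\ge\frac{n}{2\kappa(2\kappa+1)},$$
where the last step uses $n-2\kappa\ge n/(2\kappa+1)$, which holds for $n\ge2\kappa+1$. Theorem 2 with $q=1$ gives
$$\beta\ge\|Q\|^{-1}\Big(\frac{n}{2\kappa(2\kappa+1)}\Big)^{1/p-1}.$$
If $n\le2\kappa$, then $1=\|Q(s(x))\|\le\|Q\|\,\|s(x)\|_p$ gives $\beta\ge\|Q\|^{-1}\ge\|Q\|^{-1}(n/2\kappa)^{1/p-1}$. So $\beta$ lies between two constant multiples of $n^{1/p-1}$, with constants that depend only on $p$, $Q$ and $\mathbb K$. $\blacksquare$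

So the loss in the gluing argument of Section 4 is real, up to a constant. Continuous sections exist over every finite-dimensional ball, but their bounds must grow like $n^{1/p-1}$, and this is why no continuous section exists near any point of an infinite-dimensional Banach space $X$.
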